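\title{The non-cut vertices of the metric polytope\\ induce a connected graph}

\begin{abstract}
The integral vertices of the metric polytope $m_n$ are the cuts. We prove the non-cut set conjecture: for $n\ge 6$ the remaining vertices induce a connected subgraph of the skeleton of $m_n$. The bound is sharp, since for $n=5$ the induced subgraph consists of $16$ isolated vertices. The proof replaces the graph by the region between the metric polytope and the cut polytope and shows that every component of this region contains a point that violates a pentagonal inequality. The main tool is an argument in the style of Lehman's theorem, applied to the odd circuits of a signed graph.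
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge 3$, let $[n]=\{1,\dots,n\}$, and let $E$ be the set of the $\binom n2$ pairs $ij=\{i,j\}$ from $[n]$. The \emph{metric polytope} $m_n\subseteq\mathbb R^E$ is the set of points $x$ that satisfy, for every $3$-set $\{i,j,k\}\subseteq[n]$, the four \emph{triangle inequalities}
\begin{equation}\label{eq:tri}
\begin{gathered}
x_{ij}-x_{ik}-x_{jk}\le 0,\qquad x_{ik}-x_{ij}-x_{jk}\le 0,\qquad x_{jk}-x_{ij}-x_{ik}\le 0,\\
x_{ij}+x_{ik}+x_{jk}\le 2 .
\end{gathered}
\end{equation}
The first three say that $x$ is a distance function on $[n]$ in which distinct points may have distance zero; the fourth bounds the perimeter of every triangle. The polytope $m_n$ has dimension $\binom n2$ and $4\binom n3$ facets, and it lies in the cube $[0,1]^E$.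

For $S\subseteq[n]$ the \emph{cut} $\delta(S)$ is the $\{0,1\}$-vector with $\delta(S)_{ij}=1$ if and only if $|S\cap\{i,j\}|=1$. It is known that the cuts are precisely the integral vertices of $m_n$ and that any two cuts are adjacent on $m_n$. So $m_n$ is a relaxation of the \emph{cut polytope} $\mathrm{CUT}_n$, the convex hull of the cuts, and the other vertices of $m_n$, the \emph{non-cut vertices}, record where the triangle inequalities fail to describe $\mathrm{CUT}_n$. The \emph{skeleton} of $m_n$ is the graph formed by the vertices and edges ($1$-dimensional faces) of $m_n$. It is connected, like the skeleton of every polytope, but the cuts form a clique in it, and a path between two non-cut vertices may owe its existence to this clique. One asks whether the non-cut vertices hang together without it. Let $\Gamma_n$ be the subgraph of the skeleton induced by the non-cut vertices. We take the following problem from \cite{FaceLattice}.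

\medskip
\noindent\textbf{Non-cut set conjecture.} \emph{For $n\ge 6$ the graph $\Gamma_n$ is connected.}
\medskip

The conjecture is true. We prove it together with a continuous counterpart for the region
\[
\Omega_n=m_n\setminus\mathrm{CUT}_n .
\]

\begin{theorem}\label{thm:main}
For $n\ge6$ the graph $\Gamma_n$ is connected; moreover, $\Omega_n$ is path-connected.
\end{theorem}

The small cases do not suggest this answer. For $\sigma\in\{\pm1\}^n$ let $u_\sigma\in\mathbb R^E$ be the point whose coordinate $ij$ is $\frac23$ if $\sigma_i=\sigma_j$ and $\frac13$ if $\sigma_i\ne\sigma_j$.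

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] For every $n\ge3$ the components of $\Gamma_n$ correspond bijectively to those of $\Omega_n$. Their number is $0$ for $n=3,4$; it is $16$ for $n=5$, where the non-cut vertices are exactly the $16$ points $u_\sigma$, pairwise non-adjacent; and it is $1$ for $n\ge6$. So the bound $n\ge6$ in Theorem~\ref{thm:main} is sharp.
\item[(ii)] For $n\ge6$, deleting an arbitrary set of cuts from the skeleton of $m_n$ leaves a connected graph.
\end{itemize}
\end{theorem}

Both theorems follow from one statement that holds for all $n$. For a $5$-set $R\subseteq[n]$ and signs $\sigma\in\{\pm1\}^R$ define the \emph{pentagonal form}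
\[
P_{R,\sigma}(x)=2+\sum_{ij\subset R}\sigma_i\sigma_j\,(1-2x_{ij}),
\]
where the sum runs over the ten pairs contained in $R$. These affine functions are nonnegative on $\mathrm{CUT}_n$ but not on $m_n$ (Lemma~\ref{lem:pent}).

\begin{theorem}\label{thm:pent}
For every $n\ge3$, every connected component of $\Omega_n$ contains a point $x$ with $P_{R,\sigma}(x)<0$ for some $R$ and $\sigma$.
\end{theorem}

A point of $\Omega_n$ violates some inequality that is valid for $\mathrm{CUT}_n$, and this inequality may involve all $n$ points. Theorem~\ref{thm:pent} says that the point can be moved inside $\Omega_n$ until it violates an inequality on five points. This explains the threshold: an obstruction on five points fills all of $[5]$, but it leaves a point of $[6]$ free, and the free point lets us pass from one obstruction to the next. Section~\ref{sec:signs} works this out for $n=5$ and $n\ge6$, and Section~\ref{sec:reduction} deduces Theorems~\ref{thm:main} and~\ref{thm:sharp} from Theorem~\ref{thm:pent}.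

The rest of the paper proves Theorem~\ref{thm:pent}, without a list of the vertices of $m_n$ or of the facets of $\mathrm{CUT}_n$. Given a component on which no pentagonal form is negative, we choose a violated inequality with as few variables as possible and read its support as a signed graph (Sections~\ref{sec:signed} and~\ref{sec:bad}). Minimality forces this graph to be highly regular: for some $r\ge3$, every edge lies on exactly $r$ shortest odd circuits, each with $r$ edges (Section~\ref{sec:lehman}). Such regularity produces five points on which a pentagonal form is nonpositive, for $r\ge4$ through a shortest path metric (Section~\ref{sec:long}) and for $r=3$ through a count of triangles (Section~\ref{sec:three}).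

\section{Signs, switching and pentagonal forms}\label{sec:signs}

\subsection{Facts about polyhedra}
We use the following textbook facts. Let $P\subseteq\mathbb R^k$ be a polyhedron given by finitely many affine inequalities. A \emph{face} is the set of minimizers over $P$ of an affine function.
\begin{itemize}
\item[(F1)] If a convex combination with positive coefficients of points of $P$ lies in a face $F$, then all these points lie in $F$.
\item[(F2)] A nonempty face $F$ is the set of points of $P$ at which all inequalities tight on the whole of $F$ are tight, and $\dim F$ equals $k$ minus the rank of their gradients. In particular, a point of $P$ is a vertex if and only if the gradients of the inequalities tight at it have rank $k$. A bounded face is the convex hull of the vertices of $P$ that it contains.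
\item[(F3)] If $P$ is bounded and $v$ is a vertex, then $P\subseteq v+\operatorname{cone}\{v'-v: v'\text{ adjacent to }v\}$. Hence a vertex that does not minimize an affine function $h$ over $P$ has a neighbor at which $h$ is strictly smaller.
\item[(F4)] If $P$ is bounded, the vertices and edges of $P$ contained in a face form a connected graph.
\item[(F5)] If $K$ is a compact convex set and $x\notin K$, there is a linear function $w$ with $w\cdot x<\min_K w$.
\end{itemize}

\subsection{Sign coordinates}
The four inequalities \eqref{eq:tri} become symmetric in the coordinates $X_{ij}=1-2x_{ij}$. For a triple $T\subseteq[n]$ and $\eta\in\{\pm1\}^T$ put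
\[
\ell_{T,\eta}(x)=1+\sum_{ij\subset T}\eta_i\eta_jX_{ij}.
\]
Since $\ell_{T,\eta}=\ell_{T,-\eta}$, each triple $T=\{i,j,k\}$ gives four functions. For constant $\eta$ we get $\ell_{T,\eta}=2(2-x_{ij}-x_{ik}-x_{jk})$, and for $\eta_i=\eta_j=-\eta_k$ we get $\ell_{T,\eta}=2(x_{ik}+x_{jk}-x_{ij})$. So $m_n$ is the set where all $\ell_{T,\eta}$ are nonnegative. Adding the two inequalities that differ only in $\eta_k$ gives $2+2\eta_i\eta_jX_{ij}\ge0$, that is, $0\le x_{ij}\le1$.

The cuts are the points $X_{ij}=\varepsilon_i\varepsilon_j$ with $\varepsilon\in\{\pm1\}^n$; for $\delta(S)$ take $\varepsilon_i=-1$ exactly on $S$. At such a point $(\sum_{i\in T}\eta_i\varepsilon_i)^2=3+2\sum_{ij\subset T}\eta_i\eta_jX_{ij}$, and the square is $9$ or $1$, so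
\begin{equation}\label{eq:slack}
\ell_{T,\eta}=4\ \text{ if }\eta=\pm\varepsilon|_T,\qquad \ell_{T,\eta}=0\ \text{ otherwise.}
\end{equation}
Thus the cuts lie in $m_n$, and being vertices of the cube they are vertices of $m_n$. A vertex of $m_n$ that lies in $\mathrm{CUT}_n$ is a cut by (F1), so all non-cut vertices lie in $\Omega_n$. The set $\Omega_n$ is relatively open in the convex set $m_n$; hence its components are path components and are relatively open in $m_n$.

For $n=3$ we have $\Omega_3=\emptyset$. Indeed, let $\eta$ run over four representatives of $\{\pm1\}^3$ modulo a global sign. Then $\sum_\eta\eta_i\eta_j=0$ for $i\neq j$, so $\sum_\eta\frac14\ell_{[3],\eta}(x)=1$ and $\sum_\eta\frac14\ell_{[3],\eta}(x)\,\eta_i\eta_j=X_{ij}$, which writes every $x\in m_3$ as a convex combination of the four cuts.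

\emph{Switching} at $S\subseteq[n]$ is the affine involution $X_{ij}\mapsto s_is_jX_{ij}$, where $s_i=-1$ if and only if $i\in S$. It replaces $x_{ij}$ by $1-x_{ij}$ for the pairs separated by $S$ and fixes the other coordinates. It multiplies each of the sign vectors $\eta,\varepsilon,\sigma$ coordinatewise by $s$. So it preserves $m_n$, $\mathrm{CUT}_n$ and $\Omega_n$ and permutes the pentagonal forms $P_{R,\sigma}=2+\sum_{ij\subset R}\sigma_i\sigma_jX_{ij}$. It also permutes the points $u_\sigma$, which are given by $X_{ij}=-\sigma_i\sigma_j/3$.

The triangle inequalities hold on cuts because a sum of three signs is odd, so that its square is at least $1$. The same holds for five signs, and this gives the pentagonal forms.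

\begin{lemma}\label{lem:pent}
Let $R\subseteq[n]$ be a $5$-set and $\sigma\in\{\pm1\}^R$.
\begin{itemize}
\item[(a)] At the cut with signs $\varepsilon$ we have $P_{R,\sigma}=\frac12\big((\sum_{i\in R}\sigma_i\varepsilon_i)^2-1\big)\ge0$. Hence $P_{R,\sigma}\ge0$ on $\mathrm{CUT}_n$.
\item[(b)] With $y_{ij}=1-x_{ij}$ if $\sigma_i=\sigma_j$ and $y_{ij}=x_{ij}$ if $\sigma_i\ne\sigma_j$,
\begin{equation}\label{eq:y}
P_{R,\sigma}(x)=2\Big(\sum_{ij\subset R}y_{ij}-4\Big).
\end{equation}
\item[(c)] If $\tilde\sigma\in\{\pm1\}^n$ extends $\sigma$, then $u_{\tilde\sigma}\in m_n$ and $P_{R,\sigma}(u_{\tilde\sigma})=-\frac43$. Moreover $\ell_{T,\eta}(u_{\tilde\sigma})=0$ if and only if $\eta=\pm\tilde\sigma|_T$.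
\end{itemize}
\end{lemma}

\begin{proof}
(a) The square of the odd integer $\sum_{i\in R}\sigma_i\varepsilon_i$ equals $5+2\sum_{ij\subset R}\sigma_i\sigma_j\varepsilon_i\varepsilon_j=1+2P_{R,\sigma}$.
(b) We have $y_{ij}=\frac12(1+\sigma_i\sigma_jX_{ij})$, so $2\sum y_{ij}-8=10+\sum\sigma_i\sigma_jX_{ij}-8$.
(c) We have $\ell_{T,\eta}(u_{\tilde\sigma})=1-\frac13t$ with $t=\sum_{ij\subset T}\eta_i\tilde\sigma_i\eta_j\tilde\sigma_j$, and $t=3$ if $\eta=\pm\tilde\sigma|_T$ and $t=-1$ otherwise. Finally $P_{R,\sigma}(u_{\tilde\sigma})=2-\frac{10}3$.
\end{proof}

By the lemma, the convex set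
\[
O_{R,\sigma}=\{x\in m_n: P_{R,\sigma}(x)<0\}
\]
is contained in $\Omega_n$ and contains $u_{\tilde\sigma}$ for every extension $\tilde\sigma$ of $\sigma$.

\subsection{Five points and six points}
For $n=5$ the points $u_\sigma$ see only cuts.

\begin{lemma}\label{lem:five}
Each $u_\sigma$ is a non-cut vertex of $m_5$, and all its neighbors in the skeleton of $m_5$ are cuts.
\end{lemma}

\begin{proof}
After switching, $\sigma=\mathbf 1$ and $u=u_{\mathbf 1}$ has all coordinates $\frac23$. By Lemma~\ref{lem:pent}(c), exactly ten inequalities are tight at $u$, namely $\ell_T:=\ell_{T,\mathbf 1}\ge0$ for the ten triples $T$. By \eqref{eq:slack}, $\ell_{T'}(\delta(T))$ is $4$ if $T'$ lies on one side of the cut $\delta(T)$ and $0$ otherwise. The sides have sizes $3$ and $2$, so $\ell_{T'}(\delta(T))\neq0$ only for $T'=T$. If a linear combination $\sum\alpha_T\ell_T$ has gradient zero, it is constant, it vanishes at $u$, and its value at $\delta(T)$ is $4\alpha_T$; so all $\alpha_T$ are zero. The ten gradients are therefore a basis of $\mathbb R^{10}$, and $u$ is a vertex by (F2). It is not integral, so it is not a cut.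

Let $F$ be an edge of $m_5$ at $u$. By (F2), the inequalities tight on $F$ have rank $9$; they are among the ten tight at $u$, so they are all $\ell_{T'}\ge0$ with $T'\neq T$ for some $T$, and $F$ consists of the points of $m_5$ where these nine are tight. The vertex $\delta(T)\ne u$ is such a point, so $F=[u,\delta(T)]$.
\end{proof}

Now compare two points $u_\sigma,u_{\sigma'}$ whose sign vectors differ only in the last coordinate, say $\sigma=\mathbf 1$. Along the segment between them $X_{ij}=-\frac13$ for $i,j<n$, while $X_{in}$ moves from $-\frac13$ to $\frac13$. For $n=5$ the segment leaves $\Omega_5$: choose $(\varepsilon_1,\dots,\varepsilon_4)$ uniformly among the six vectors with two signs of each kind and $\varepsilon_5$ uniformly and independently. Then $\varepsilon_i\varepsilon_j$ has mean $\frac{2-4}{6}=-\frac13$ for $i<j\le4$ and $\varepsilon_i\varepsilon_5$ has mean $0$, so the midpoint is an average of cuts. For $n=6$ the form $P_{[5],\mathbf 1}$ does not involve the sixth point, it equals $-\frac43$ on the whole segment, and the segment stays in $\Omega_6$. This is the only place where the hypothesis $n\ge6$ enters.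

\begin{lemma}\label{lem:six}
For $n\ge6$, all points of $m_n$ at which some pentagonal form is negative lie in one component of $\Omega_n$.
\end{lemma}

\begin{proof}
Let $\sigma,\sigma'\in\{\pm1\}^n$ differ only in coordinate $k$. Since $n\ge6$, there is a $5$-set $R$ with $k\notin R$, and $u_\sigma,u_{\sigma'}$ both lie in the convex set $O_{R,\sigma|_R}\subseteq\Omega_n$. Changing one sign at a time, we see that all points $u_\sigma$ lie in one component. Each $O_{R,\sigma}$ is convex and contains one of them.
\end{proof}

\section{From the skeleton to the region between the polytopes}\label{sec:reduction}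

Adjacency of vertices is hard to control without knowing the vertices, whereas paths in $\Omega_n$ can be built from convex pieces. The next lemma shows that nothing is lost in the exchange. Its proof follows a path in $\Omega_n$ by affine functions that separate the path from $\mathrm{CUT}_n$, and uses descent along edges to connect the vertices at which such a function is negative.

\begin{lemma}\label{lem:components}
Two non-cut vertices lie in the same component of $\Gamma_n$ if and only if they lie in the same component of $\Omega_n$. Every component of $\Omega_n$ contains a non-cut vertex.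
\end{lemma}

\begin{proof}
Let $[v,v']$ be an edge of $m_n$ with non-cut ends. By (F1), a point of $\mathrm{CUT}_n$ on this edge is a convex combination of cuts lying on the edge. Cuts are vertices of $m_n$, and the only vertices on the edge are $v$ and $v'$. So $[v,v']\subseteq\Omega_n$, which proves the forward implication.

Call an affine function $h$ \emph{valid} if $h\ge0$ on $\mathrm{CUT}_n$, and let $V(h)$ be the set of vertices of $m_n$ with $h<0$. These are non-cut vertices. By (F5), for every $z\in\Omega_n$ there is a valid $h$ with $h(z)<0$.

\emph{Step 1: for valid $h$, the set $V(h)$ lies in one component of $\Gamma_n$.} By (F3), from each vertex of $V(h)$ a path along edges on which $h$ decreases leads to the face minimizing $h$, and by (F4) the graph of this face is connected. All vertices involved have $h<0$.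

\emph{Step 2: if valid $h,h'$ are both negative at some $z\in m_n$, then $V(h)\cup V(h')$ lies in one component of $\Gamma_n$.} For $\lambda\in[0,1]$ the function $h_\lambda=(1-\lambda)h+\lambda h'$ is valid and negative at $z$; since $z$ is a convex combination of vertices, $V(h_\lambda)\ne\emptyset$. A vertex in $V(h_\lambda)$ lies in $V(h_{\lambda'})$ for all $\lambda'$ near $\lambda$. So the component that contains $V(h_\lambda)$, which is well defined by Step 1, is locally constant in $\lambda$, hence constant.

Now let $\gamma:[0,1]\to\Omega_n$ be a path between non-cut vertices $v$ and $v'$. A valid function that is negative at $\gamma(t)$ is negative at $\gamma(t')$ for $t'$ near $t$. By compactness there are $0=t_0<\dots<t_k=1$ and valid $h_1,\dots,h_k$ with $h_i<0$ on $\gamma([t_{i-1},t_i])$. Both $h_i$ and $h_{i+1}$ are negative at $\gamma(t_i)$, so by Step 2 all $V(h_i)$ lie in one component of $\Gamma_n$; and $v\in V(h_1)$, $v'\in V(h_k)$.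

Finally, let $x\in\Omega_n$, let $h$ be valid with $h(x)<0$, and let $v$ be a vertex minimizing $h$ over $m_n$. Then $h<0$ on $[x,v]$, so $[x,v]\subseteq\Omega_n$ and $v$ is a non-cut vertex in the component of $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:pent}]
Let $n\ge6$. The set $\Omega_n$ contains the points $u_\sigma$, so it is nonempty. By Theorem~\ref{thm:pent} and Lemma~\ref{lem:six} it has exactly one component, which is a path component. By Lemma~\ref{lem:components}, $\Gamma_n$ is connected.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} from Theorem~\ref{thm:pent}]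
(i) Send a component of $\Gamma_n$ to the component of $\Omega_n$ that contains its vertices. By Lemma~\ref{lem:components} this map is well defined, injective and surjective. For $n=3,4$ there is no $5$-set, so Theorem~\ref{thm:pent} gives $\Omega_n=\emptyset$. For $n\ge6$ there is one component by Theorem~\ref{thm:main}.

Let $n=5$. By Lemma~\ref{lem:five}, each $\{u_\sigma\}$ is a component of $\Gamma_5$. By Theorem~\ref{thm:pent}, every component of $\Omega_5$ meets one of the convex sets $O_{[5],\sigma}\subseteq\Omega_5$ and hence contains $u_\sigma$. By the bijection, the sets $\{u_\sigma\}$ are all the components of $\Gamma_5$. The point $u_\sigma$ determines the products $\sigma_i\sigma_j$, that is, $\sigma$ up to a global sign, so there are $2^5/2=16$ such points.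

(ii) We first show that for $n\ge5$ every cut $\delta$ has a non-cut neighbor. Let $\delta$ have signs $\varepsilon$. Choose a $5$-set $R$ and $\sigma\in\{\pm1\}^n$ with $\sum_{i\in R}\sigma_i\varepsilon_i=1$, and let $P=P_{R,\sigma|_R}$. By Lemma~\ref{lem:pent}(a), $P(\delta)=0$. If all neighbors of $\delta$ were cuts, $P$ would be nonnegative on them, and by (F3) $\delta$ would minimize $P$ over $m_n$; but $P(u_\sigma)<0$. Now let $n\ge6$ and delete any set of cuts. The non-cut vertices induce a connected graph by Theorem~\ref{thm:main}, and every remaining cut is adjacent to one of them.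
\end{proof}

\section{Signed graphs and odd circuits}\label{sec:signed}

A linear function on $\mathbb R^E$ involves only the coordinates in its support $H\subseteq E$. To minimize it over $m_n$ we need to know what the triangle inequalities imply for these coordinates alone. If we complement the coordinates with negative coefficients, the answer is a covering condition on circuits.

We identify a simple graph on the vertex set $[n]$ with its edge set $H\subseteq E$. A \emph{signed graph} is a pair $(H,\Sigma)$ with $\Sigma\subseteq H$; the edges in $\Sigma$ are \emph{odd} and the others are \emph{even}. A \emph{circuit} is the edge set of a cycle without repeated vertices. A circuit or a walk is \emph{odd} if it contains an odd number of odd edges, counted with multiplicity, and \emph{even} otherwise. For $z\in\mathbb R^H$ and $C\subseteq H$ we write $z(C)=\sum_{f\in C}z_f$, and $\mathbf 1_C$ is the incidence vector of $C$. For $x\in\mathbb R^E$ define $x^\Sigma\in\mathbb R^H$ by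
\[
x^\Sigma_f=1-x_f\ \ (f\in\Sigma),\qquad x^\Sigma_f=x_f\ \ (f\in H\setminus\Sigma).
\]

\begin{lemma}\label{lem:circuits}
Let $(H,\Sigma)$ be a signed graph on $[n]$.
\begin{itemize}
\item[(a)] If $x\in m_n$, then $x^\Sigma\ge0$ and $x^\Sigma(C)\ge1$ for every odd circuit $C$.
\item[(b)] If $z\in\mathbb R^H_{\ge0}$ and $z(C)\ge1$ for every odd circuit $C$, then there is $x\in m_n$ with $x^\Sigma\le z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $x^\Sigma\ge0$ because $m_n\subseteq[0,1]^E$. We prove the inequality by induction on $|C|$ for all circuits $C$ of the complete graph and all labelings of their edges with an odd number of odd edges, where an even edge $f$ has length $x_f$ and an odd edge $f$ has length $1-x_f$. For a triangle with one odd edge $ij$ the claim reads $1-x_{ij}+x_{ik}+x_{jk}\ge1$, and with three odd edges it reads $3-x_{ij}-x_{ik}-x_{jk}\ge1$; these are the inequalities \eqref{eq:tri}. Let $C=v_1v_2\cdots v_k$ with $k\ge4$. Label the chord $v_1v_3$ so that the triangle $v_1v_2v_3$ is odd, and give it the opposite label in the circuit $v_1v_3v_4\cdots v_k$. The two circuits together contain the odd edges of $C$ and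 one odd copy of the chord, an even number in total, so the second circuit is odd as well. The two copies of the chord have total length $1$. Adding the inequalities for the two shorter circuits gives $x^\Sigma(C)+1\ge2$.

(b) We choose the coordinates of $x$ one at a time and record each choice in a loopless signed multigraph on $[n]$ with nonnegative edge lengths, maintaining the property
\begin{itemize}
\item[$(*)$] every odd closed walk has length at least $1$.
\end{itemize}
A closed walk that repeats a vertex splits into two closed walks with fewer edges whose parities and lengths add up. So an odd closed walk contains an odd closed walk without repeated vertices, of no larger length. The latter is a circuit on at least three vertices or a digon formed by two parallel edges; one edge traversed back and forth is even. Hence $(*)$ needs to be checked only for odd circuits and odd digons. We start from $(H,\Sigma)$ with lengths $z$, which has no digons and satisfies $(*)$ by hypothesis.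

Process the pairs $ij\in E$ in any order. Let $D_0,D_1\in[0,\infty]$ be the infima of the lengths of even and of odd walks from $i$ to $j$ in the current multigraph. An even walk followed by a reversed odd walk is an odd closed walk, so $D_0+D_1\ge1$, and we can pick
\[
x_{ij}\in[\max(0,1-D_1),\ \min(1,D_0)].
\]
Add an even edge $ij$ of length $x_{ij}$ and an odd edge $ij$ of length $1-x_{ij}$. An odd circuit or digon of the new multigraph uses no new edge, or is the digon of the two new edges, which has length $1$, or uses exactly one new edge. In the last case the remainder is an old walk from $i$ to $j$ of the opposite parity, and the total length is at least $x_{ij}+D_1\ge1$ if the new edge is even and at least $1-x_{ij}+D_0\ge1$ if it is odd. So $(*)$ persists.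

At the end, $(*)$ for the odd triangles formed by added edges gives all inequalities \eqref{eq:tri}, so $x\in m_n$. An edge $f\in H$ is itself a walk between its ends. If $f$ is even, then $x_f\le D_0\le z_f$, and if $f$ is odd, then $1-x_f\le D_1\le z_f$.
\end{proof}

Let $\delta_H(S)$ be the set of edges of $H$ separated by $S\subseteq[n]$. The sets $B=\Sigma\triangle\delta_H(S)$ are the \emph{covers} of $(H,\Sigma)$. They play two roles. First, they are the images of the cuts: $\delta(S)^\Sigma=\mathbf 1_B$. A circuit crosses between $S$ and its complement an even number of times, so $|C\cap B|\equiv|C\cap\Sigma|\pmod 2$; thus a cover meets every odd circuit in an odd number of edges. Second, they are the signatures obtained by switching: the signed graph $(H,B)$ has the same odd circuits as $(H,\Sigma)$, and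
\begin{equation}\label{eq:switch}
x^B=y^\Sigma\qquad\text{if $B=\Sigma\triangle\delta_H(S)$ and $y$ arises from $x$ by switching at $S$,}
\end{equation}
because on an edge separated by $S$ both the label and the coordinate are complemented.

\begin{example}\label{ex:K5}
Let $n=5$ and $H=\Sigma=E$. The odd circuits are the ten triangles and the $5$-cycles. The covers are the complements of the cuts of $K_5$; they have $10$, $6$ or $4$ edges. By \eqref{eq:y}, $P_{[5],\mathbf 1}(x)=2\,(x^\Sigma(H)-4)$, so the pentagonal inequality says that a cover has at least four edges, and $u_{\mathbf 1}$ violates it because $u_{\mathbf 1}^\Sigma=\frac13\mathbf 1$ has coordinate sum $\frac{10}3$. The odd circuits on which $\frac13\mathbf 1$ has value exactly $1$ are the triangles. There are as many of them as edges, each has three edges, and each edge lies in three of them. For a triple $T$, let $C_T$ be its triangle and let $B_T=\Sigma\triangle\delta_H(T)$, which consists of $C_T$ and the edge disjoint from $T$. Then $|C_T\cap B_T|=3$, while a triangle $C_{T'}$ with $T'\ne T$ meets $B_T$ in one edge: an edge of $C_T$ if $|T\cap T'|=2$, and the edge disjoint from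 $T$ if $|T\cap T'|=1$. We shall see that a counterexample to Theorem~\ref{thm:pent} produces a signed graph with the same pattern of numbers.
\end{example}

\section{A bad component and a weight of minimal support}\label{sec:bad}

We prove Theorem~\ref{thm:pent} by induction on $n$. For $n=3$ there is nothing to prove, since $\Omega_3=\emptyset$. Let $n\ge4$, assume the theorem for $n-1$, and suppose that $U$ is a \emph{bad} component of $\Omega_n$, meaning that no pentagonal form is negative at any point of $U$. This assumption stays in force until the contradiction is reached at the end of Section~\ref{sec:three}. It is used only through the next lemma, and the induction hypothesis is used only in part (b).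

\begin{lemma}\label{lem:bad}
Let $x\in U$.
\begin{itemize}
\item[(a)] $P_{R,\sigma}(x)>0$ for all $R$ and $\sigma$.
\item[(b)] $0<x_{ij}<1$ for all $ij\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $P_{R,\sigma}(x)\le0$, and let $\tilde\sigma$ extend $\sigma$. For small $\lambda>0$ the point $(1-\lambda)x+\lambda u_{\tilde\sigma}$ lies in $U$, which is relatively open in $m_n$, and $P_{R,\sigma}$ is negative there by Lemma~\ref{lem:pent}(c).

(b) Suppose $X_{ij}=s\in\{\pm1\}$. For $T=\{i,j,k\}$ and $\eta_i\eta_j=-s$ we have $\ell_{T,\eta}(x)=\eta_i\eta_k(X_{ik}-sX_{jk})$, and this is nonnegative for both choices of $\eta_k$. So $X_{jk}=sX_{ik}$ for all $k\ne i,j$: the point $j$ is a copy or an antipode of $i$. Identify $[n]\setminus\{j\}$ with $[n-1]$. Let $\pi$ be the restriction to the pairs in $[n]\setminus\{j\}$, and let $\iota$ be the affine map that extends a vector on these pairs by $X_{ij}=s$ and $X_{jk}=sX_{ik}$. Then $x=\iota(\pi(x))$, $\pi(x)\in m_{n-1}$, and $\pi\circ\iota$ is the identity.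

The map $\iota$ sends $m_{n-1}$ into $m_n$. Indeed, the inequalities for a triple $\{j,k,l\}$ without $i$ are those for $\{i,k,l\}$ with $\eta_i=s\eta_j$, and for $T=\{i,j,k\}$ the value $\ell_{T,\eta}=1+s\eta_i\eta_j+(\eta_i+s\eta_j)\eta_kX_{ik}$ is $0$ or $2+2\eta_i\eta_kX_{ik}\ge0$. Both maps send cuts to cuts (for $\iota$ put $\varepsilon_j=s\varepsilon_i$), so $\iota(y)\in\mathrm{CUT}_n$ if and only if $y\in\mathrm{CUT}_{n-1}$. Hence $\pi(x)\in\Omega_{n-1}$ and $\iota(\Omega_{n-1})\subseteq\Omega_n$. By induction, a path in $\Omega_{n-1}$ joins $\pi(x)$ to a point at which some $P_{R,\sigma}$ with $j\notin R$ is negative. Its image under $\iota$ is a path in $\Omega_n$ from $x$, hence a path in $U$, and it ends at a point where the same form is negative. This contradicts badness.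
\end{proof}

We know nothing about the shape of $U$, but we can describe it through the inequalities that its points violate. For $w\in\mathbb R^E$ let
\[
\beta(w)=\min_{x\in\mathrm{CUT}_n}w\cdot x,\qquad O_w=\{x\in m_n: w\cdot x<\beta(w)\}.
\]
The set $O_w$ is convex and contained in $\Omega_n$, so it lies in a single component if it is nonempty. Let $W$ be the set of all $w$ with $\emptyset\ne O_w\subseteq U$. Then
\begin{equation}\label{eq:W}
w\in W\iff w\cdot x<\beta(w)\text{ for some }x\in U .
\end{equation}
By (F5), $W$ is nonempty. It is open, because $\beta$ is continuous and the inequality in \eqref{eq:W} is strict. It does not contain $0$, since $O_0=\emptyset$.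

Choose $w^0\in W$ whose support $G\subseteq E$ has the smallest possible cardinality $N=|G|\ge1$, and let $\Sigma=\{f\in G: w^0_f<0\}$. From now on, odd circuits and covers are those of the signed graph $(G,\Sigma)$, and $x^\Sigma\in\mathbb R^G$. Let $K$ be the convex hull of the vectors $\mathbf 1_B$ over all covers $B$, which is the image of $\mathrm{CUT}_n$ under $x\mapsto x^\Sigma$, and let
\[
Q=\{z\in\mathbb R^G:\ z\ge0,\ z(C)\ge1\text{ for every odd circuit }C\}.
\]
By Lemma~\ref{lem:circuits}, $Q$ consists of the points $z$ with $z\ge x^\Sigma$ for some $x\in m_n$, and $K\subseteq Q$. If $c\in\mathbb R^G$ is positive in every coordinate, written $c>0$, the sets $\{z\in Q:c\cdot z\le t\}$ are compact; so $c$ attains its minimum over $Q$, and by (F2) the set of minimizers is the convex hull of the minimizing vertices.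

For $c>0$ let $w_c\in\mathbb R^E$ equal $c_f$ on even edges $f\in G$, $-c_f$ on odd edges, and $0$ off $G$, and let $\tau(c)=\min_K c$ be the minimum of $c(B)$ over all covers $B$. Then $w_c\cdot x=c\cdot x^\Sigma-c(\Sigma)$ for all $x$, and therefore
\begin{equation}\label{eq:Oc}
O_{w_c}=\{x\in m_n:\ c\cdot x^\Sigma<\tau(c)\}.
\end{equation}
Call $c>0$ \emph{active} if $w_c\in W$. The active vectors form an open subset of $\mathbb R^G$, which contains $(|w^0_f|)_{f\in G}$. Call a vertex $p$ of $Q$ \emph{critical} if it is the unique minimizer over $Q$ of some active vector. The polyhedron $Q$ may have fractional vertices that come from other components of $\Omega_n$; the critical vertices are those that come from $U$. An odd circuit $C$ is \emph{tight} at $p$ if $p(C)=1$.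

\begin{lemma}\label{lem:critical}
Critical vertices exist. Let $p$ be a critical vertex.
\begin{itemize}
\item[(a)] $0<p_f<1$ for all $f\in G$, and $p\notin K$.
\item[(b)] Every $c>0$ with $c\cdot p<\tau(c)$ is active.
\item[(c)] For each $e\in G$ there is $q\in K$ with $q_f=p_f$ for all $f\in G\setminus e$.
\item[(d)] There are $N$ tight odd circuits at $p$ with linearly independent incidence vectors, and $N\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
A vector $c>0$ has a unique minimizer over $Q$ unless $c\cdot v=c\cdot v'$ for two distinct vertices $v,v'$. These equations define finitely many hyperplanes, which do not cover the nonempty open set of active vectors.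

Let $p$ be the unique minimizer of the active vector $c^0$. Pick $x\in m_n$ with $x^\Sigma\le p$. Then $x^\Sigma\in Q$ and $c^0\cdot x^\Sigma\le c^0\cdot p$, so $x^\Sigma=p$. Since $O_{w_{c^0}}$ is nonempty, \eqref{eq:Oc} gives $c^0\cdot p=\min_Qc^0<\tau(c^0)$, and hence $x\in O_{w_{c^0}}\subseteq U$. Now (a) follows from Lemma~\ref{lem:bad}(b) and $c^0\cdot p<\min_Kc^0$, and (b) follows from \eqref{eq:Oc} and \eqref{eq:W}.

(c) Suppose not. Then $p|_{G\setminus e}$ is not in the projection of $K$ to $\mathbb R^{G\setminus e}$, and (F5) gives $v\in\mathbb R^{G\setminus e}$ with $v\cdot p|_{G\setminus e}<\min_{q\in K}v\cdot q|_{G\setminus e}$. Let $w$ equal $v_f$ on even edges $f\in G\setminus e$, $-v_f$ on odd edges $f\in G\setminus e$, and $0$ elsewhere. The functions $y\mapsto w\cdot y$ and $y\mapsto v\cdot y^\Sigma|_{G\setminus e}$ on $\mathbb R^E$ differ by a constant, so $w\cdot x<\beta(w)$ for the point $x\in U$ above. By \eqref{eq:W}, $w\in W$, and its support has fewer than $N$ elements.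

(d) By (a), no inequality $z_f\ge0$ is tight at $p$, so (F2) gives the circuits. In particular the simple graph $G$ contains a circuit, so $N\ge3$.
\end{proof}

Parts (a) and (c) are the two forms of minimality that drive the next section: no coordinate of $p$ is integral, and as soon as one coordinate is forgotten, $p$ cannot be told apart from a convex combination of covers. The minimality of $|G|$ is used only in (c).

\section{Regularity of the tight circuits}\label{sec:lehman}

The argument in this section follows the ideas of Lehman's theorem on minimally nonideal clutters; everything needed is proved here. The goal is the following statement, in which the component $U$ no longer appears.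

\begin{proposition}\label{prop:structure}
There are an integer $r\ge3$, an even integer $d$ with $2\le d\le r-1$, odd circuits $C_1,\dots,C_N$ and covers $B_1,\dots,B_N$ of $(G,\Sigma)$ with the following properties.
\begin{itemize}
\item[(a)] Every odd circuit has at least $r$ edges, and those with exactly $r$ edges are $C_1,\dots,C_N$. The $N\times N$ matrix $A$ with rows $\mathbf 1_{C_1},\dots,\mathbf 1_{C_N}$ is nonsingular, and every edge of $G$ lies in exactly $r$ of the $C_j$.
\item[(b)] $|C_j\cap B_i|=1$ for $j\neq i$, $|C_i\cap B_i|=1+d$, and $r|B_i|=N+d$. Every edge of $G$ lies in $C_i\cap B_i$ for exactly $1+d$ indices $i$.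
\item[(c)] If $B$ is a cover and $x\in m_n$ satisfies $x^B(G)<(N+d)/r$, then every pentagonal form is positive at $x$.
\end{itemize}
\end{proposition}

The signed graph of Example~\ref{ex:K5} satisfies (a) and (b) with $N=10$, $r=3$, $d=2$; the matrix $A$ is nonsingular there because the matrix of the numbers $|C_{T'}\cap B_T|$ is $J+2I$, where $J$ is the all-ones matrix. It violates (c) at $x=u_{\mathbf 1}$. So (a) and (b) alone are consistent, and the contradiction has to come from (c).

Fix a critical vertex $p$ and call a set of $N$ tight odd circuits with linearly independent incidence vectors a \emph{basis} at $p$. Let $\mathcal C$ be a basis and let $k_e$ be the number of members of $\mathcal C$ that contain the edge $e$. The first step compares the row sums $|C|$ and the column sums $k_e$ of the incidence matrix at its zero entries. The circuits of $\mathcal C$ that avoid $e$ cut out an affine space of dimension $k_e$ through $p$, and Lemma~\ref{lem:critical}(c) places many covers in this space.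

\begin{lemma}\label{lem:rowcol}
If $C\in\mathcal C$ and $e\in G\setminus C$, then $|C|\le k_e$.
\end{lemma}

\begin{proof}
Write the point $q$ of Lemma~\ref{lem:critical}(c) as $q=\sum_B\lambda_B\mathbf 1_B$ over a set of covers $B$ with $\lambda_B>0$ and $\sum\lambda_B=1$. If $C'\in\mathcal C$ avoids $e$, then $\sum_B\lambda_B|C'\cap B|=q(C')=p(C')=1$ and each $|C'\cap B|$ is at least $1$; so $|C'\cap B|=1$ for all these $B$. For $f\in C$ we have $q_f=p_f>0$, so one of these covers, $B^f$, contains $f$, and $C\cap B^f=\{f\}$.

The vectors $\mathbf 1_{B^f}-p$ with $f\in C$ are linearly independent. Indeed, let $\sum_{f\in C}\gamma_f(\mathbf 1_{B^f}-p)=0$ and $\gamma=\sum_{f\in C}\gamma_f$. The coordinate $f\in C$ gives $\gamma_f=\gamma p_f$. If $\gamma\neq0$, division by $\gamma$ yields $p=\sum_{f\in C}p_f\mathbf 1_{B^f}$ with $\sum_{f\in C}p_f=1$, so $p\in K$, against Lemma~\ref{lem:critical}(a). Hence $\gamma=0$ and all $\gamma_f$ vanish. These $|C|$ vectors lie in the space of all $y\in\mathbb R^G$ with $y(C')=0$ for the $N-k_e$ members $C'\in\mathcal C$ that avoid $e$, and this space has dimension $k_e$.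
\end{proof}

Since the matrix is square, a double count turns these inequalities into equations. To spread the equations over the whole matrix we need its zero entries to form a connected pattern, and here we use that the rows are circuits of a graph.

\begin{lemma}\label{lem:regular}
There is an integer $r\ge3$ with $|C|=k_e=r$ for all $C\in\mathcal C$ and $e\in G$, and $p=\frac1r\mathbf 1$.
\end{lemma}

\begin{proof}
No $C\in\mathcal C$ equals $G$, for then $G$ would contain only one circuit, while $|\mathcal C|=N\ge3$. Summing over the pairs $(C,e)$ with $e\notin C$ and using Lemma~\ref{lem:rowcol}, we get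
\[
N=\sum_{C\in\mathcal C}\ \sum_{e\notin C}\frac1{N-|C|}\ \le\sum_{e:\,k_e<N}\ \sum_{C\not\ni e}\frac1{N-k_e}=|\{e:k_e<N\}|\le N .
\]
Equality holds throughout, so $k_e<N$ for all $e$, and $|C|=k_e$ whenever $e\notin C$. Let $Z$ be the bipartite graph on $\mathcal C\sqcup G$ in which $C$ and $e$ are adjacent if $e\notin C$. It has no isolated vertices.

Suppose $Z$ is disconnected. Splitting off one component, we get partitions $\mathcal C=\mathcal C_1\sqcup\mathcal C_2$ and $G=G_1\sqcup G_2$ into nonempty parts such that the members of $\mathcal C_1$ contain $G_2$ and the members of $\mathcal C_2$ contain $G_1$. Let $C_1\in\mathcal C_1$ and $C_2\in\mathcal C_2$; then $C_1\cup C_2=G$. Let $C$ be any odd circuit. The edge set $C_1\triangle C_2\triangle C$ has even degree at every vertex, so it is an edge-disjoint union of circuits, and it has an odd number of odd edges, so one of these circuits, $C'$, is odd. We claim that $\mathbf 1_C+\mathbf 1_{C'}\le\mathbf 1_{C_1}+\mathbf 1_{C_2}$. On $C_1\cap C_2$ the right side is $2$. Any other edge lies in exactly one of $C_1,C_2$, so it lies in $C_1\triangle C_2\triangle C$ if and only if it does not lie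 in $C$; it is therefore not in both $C$ and $C'$. Since $p>0$ and $p(C)+p(C')\ge2=p(C_1)+p(C_2)$, the claimed inequality is an equation. Consequently an edge $e\in C_1\cap C_2$ lies in every odd circuit $C$, so that $k_e=N$, which is excluded. Hence $C_1\cap C_2=\emptyset$, and from $C_1\supseteq G_2$, $C_2\supseteq G_1$ we get $C_1=G_2$ and $C_2=G_1$. As $C_1$ and $C_2$ were arbitrary, $|\mathcal C|=2$, a contradiction.

So $Z$ is connected, and all numbers $|C|$ and $k_e$ have a common value $r$, which is at least $3$ because $G$ is simple. The incidence matrix of $\mathcal C$ is nonsingular and maps both $p$ and $\frac1r\mathbf 1$ to $\mathbf 1$.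
\end{proof}

\begin{lemma}\label{lem:unique}
The point $p$ is the only critical vertex, and $\mathcal C$ is the set of all tight odd circuits at $p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:regular}, every critical vertex is a multiple of $\mathbf 1$. If $\alpha\mathbf 1$ and $\alpha'\mathbf 1$ lie in $Q$ with $\alpha>\alpha'$, then $\alpha\mathbf 1$ is the midpoint of $\alpha'\mathbf 1$ and $(2\alpha-\alpha')\mathbf 1$, and the latter lies in $Q$ because $Q$ is closed under increasing coordinates; so $\alpha\mathbf 1$ is not a vertex. If $C^*\notin\mathcal C$ were tight, we could exchange it for some $C^0\in\mathcal C$ and obtain another basis at $p$. By Lemma~\ref{lem:regular}, the incidence vectors of either basis sum to $r\mathbf 1$, with the same $r=1/p_f$. So $C^*=C^0\in\mathcal C$, a contradiction.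
\end{proof}

Write $\mathcal C=\{C_1,\dots,C_N\}$. Part (a) of Proposition~\ref{prop:structure} is now proved: $p=\frac1r\mathbf 1\in Q$ means that odd circuits have at least $r$ edges, and tight means having exactly $r$ edges. As $u_{\mathbf 1}$ in Lemma~\ref{lem:five}, the vertex $p$ is simple, and we follow the $N$ edges of $Q$ that leave it. Since there is no second critical vertex, each of them must contain a cover.

\begin{lemma}\label{lem:mates}
For each $i$ there is a cover $B_i$ with $|C_j\cap B_i|=1$ for $j\ne i$ and $|C_i\cap B_i|>1$.
\end{lemma}

\begin{proof}
Let $c=\sum_{j\neq i}\mathbf 1_{C_j}$. Every edge lies in $r\ge3$ of the circuits, so $c>0$. On $Q$ we have $c\cdot z\ge N-1$, with equality exactly on the face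
\[
F=\{z\in Q: z(C_j)=1\text{ for all }j\neq i\}\ni p .
\]
Let $y\in\mathbb R^G$ satisfy $y(C_j)=0$ for $j\neq i$ and $y(C_i)=1$. Then $F$ lies on the line $\{p+ty\}$, and $t\ge0$ on $F$ because $(p+ty)(C_i)=1+t$. By Lemmas~\ref{lem:critical}(a) and~\ref{lem:unique}, the only inequalities tight at $p$ are those of $C_1,\dots,C_N$, so $p+ty\in F$ for small $t>0$. Since $c\cdot y=0$, $c>0$ and $y\neq0$, the vector $y$ has a negative coordinate, and $F$ is bounded. So $F=[p,p']$ with $p'=p+t_0y$, $t_0>0$, and $p,p'$ are the only vertices of $Q$ in $F$.

Suppose that $F$ contains no vector $\mathbf 1_B$ with $B$ a cover. Then $\tau(c)>N-1=c\cdot p$, and $c$ is active by Lemma~\ref{lem:critical}(b). For small $\eta>0$ the vector $c_\eta=c-\eta\mathbf 1_{C_i}$ is still positive and active, and $c_\eta\cdot v>c_\eta\cdot p'$ for each of the finitely many vertices $v\notin F$, since $c\cdot v>c\cdot p'$. Moreover $c_\eta\cdot p-c_\eta\cdot p'=\eta t_0>0$. So $p'$ is the unique minimizer of $c_\eta$ over $Q$, that is, a critical vertex different from $p$, against Lemma~\ref{lem:unique}.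

Hence $\mathbf 1_{B_i}\in F$ for some cover $B_i$. As $p$ is not integral, $\mathbf 1_{B_i}=p+ty$ with $t>0$, and $|C_i\cap B_i|=1+t>1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:structure}\emph{(b)} and \emph{(c)}]
Every edge lies in $r$ of the circuits $C_j$, so every cover $B$ satisfies
\begin{equation}\label{eq:count}
r|B|-N=\sum_{j=1}^N\big(|C_j\cap B|-1\big)\ge0 .
\end{equation}
The number $|C_i\cap B_i|$ is odd, greater than $1$ and at most $|C_i|=r$. So it equals $1+d_i$ with $d_i$ even and $2\le d_i\le r-1$, and \eqref{eq:count} gives $r|B_i|=N+d_i$. Thus $d_i\equiv-N\pmod r$, and all $d_i$ are equal to one number $d$. Let $Y$ be the matrix with rows $\mathbf 1_{B_i}$. Then $AY^T=J+dI$ and $AJ=JA=rJ$, hence $Y^T=A^{-1}J+dA^{-1}=\frac1rJ+dA^{-1}$ and $Y^TA=J+dI$. The diagonal entry of $Y^TA$ at an edge $e$ counts the indices $i$ with $e\in C_i\cap B_i$. This proves (b).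

For (c) we first show $\tau(\mathbf 1)=(N+d)/r$. For a cover $B$ the integer \eqref{eq:count} is not zero, since otherwise $A\mathbf 1_B=\mathbf 1$ and $\mathbf 1_B=p$. It is congruent to $d$ modulo $r$, and $0<d<r$, so it is at least $d$, with equality for $B=B_i$. Now $\mathbf 1\cdot p=N/r<\tau(\mathbf 1)$, so $\mathbf 1$ is active by Lemma~\ref{lem:critical}(b), and by \eqref{eq:Oc} every $y\in m_n$ with $y^\Sigma(G)<(N+d)/r$ lies in $U$. Given $B=\Sigma\triangle\delta_G(S)$ and $x$ as in (c), let $y\in m_n$ arise from $x$ by switching at $S$. By \eqref{eq:switch}, $y\in U$, so all pentagonal forms are positive at $y$ by Lemma~\ref{lem:bad}(a). Switching permutes the forms, so they are positive at $x$.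
\end{proof}

It remains to show that no signed graph has the properties (a), (b), (c) of Proposition~\ref{prop:structure}. We do so by constructing points $x$ to which (c) applies.

\section{Circuits of length at least four}\label{sec:long}

In the signature $B_i$ the cover $B_i$ corresponds to the cut $\delta(\emptyset)=0$, since $0^{B_i}=\mathbf 1_{B_i}$, and near $0$ the polytope $m_n$ is just the cone of distance functions. We look for a point near $0$ whose image lies on the segment from $\mathbf 1_{B_i}$ to $p=\frac1r\mathbf 1$. A small multiple of a shortest path metric has this property, and (c) then becomes a condition on geodesics.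

Fix $i$, let $G_0=G\setminus B_i$, and let $\rho_{st}$ be the minimum of $n$ and the number of edges of a shortest path from $s$ to $t$ in $G_0$. Shortest paths have fewer than $n$ edges, so the truncation affects only pairs in different components of $G_0$, and $\rho$ is a metric on $[n]$. We say that $y$ is \emph{between} $s$ and $t$ if $y\notin\{s,t\}$ and $\rho_{sy}+\rho_{yt}=\rho_{st}$.

\begin{lemma}\label{lem:between}
\begin{itemize}
\item[(a)] The ends of every edge $f\in B_i$ have $\rho$-distance $r-1$.
\item[(b)] There are no five distinct points $s,t,w,y,z$ such that $y$ and $z$ are between $s$ and $t$, and $w$ is between $y$ and $z$.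
\end{itemize}
\end{lemma}

\begin{proof}
(a) The edge $f$ lies in $r\ge3$ circuits, so in some $C_j$ with $j\neq i$. Since $C_j\cap B_i=\{f\}$, the set $C_j\setminus f$ is a path with $r-1$ edges in $G_0$. A shorter path in $G_0$ together with $f$ would be a circuit that meets $B_i$ once, hence an odd circuit, with fewer than $r$ edges.

(b) Let $0<\lambda\le\frac2{3n}$ and $x=\lambda\rho$. Then $x\in m_n$, because $\rho$ is a metric and all perimeters are at most $3n\lambda\le2$. We have $x^{B_i}_f=\lambda$ for $f\in G_0$ and $x^{B_i}_f=1-\lambda(r-1)$ for $f\in B_i$, that is, $x^{B_i}=(1-\lambda r)\mathbf 1_{B_i}+\lambda\mathbf 1$. Hence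
\[
x^{B_i}(G)=|B_i|-\lambda(r|B_i|-N)=\frac{N+d}r-\lambda d,
\]
and by Proposition~\ref{prop:structure}(c) all pentagonal forms are positive at $x$. Let $s,t,w,y,z$ be distinct and take $\sigma=+1$ on $\{s,t,w\}$ and $\sigma=-1$ on $\{y,z\}$. In \eqref{eq:y} the four pairs $st,sw,tw,yz$ contribute $1-\lambda\rho$ each and the other six pairs contribute $\lambda\rho$, so the form equals $2\lambda\Theta$ with
\[
\Theta=(\rho_{sy}+\rho_{yt})+(\rho_{sz}+\rho_{zt})+(\rho_{yw}+\rho_{wz})-\rho_{st}-\rho_{sw}-\rho_{tw}-\rho_{yz}>0 .
\]
In the configuration of (b) the three brackets are $\rho_{st},\rho_{st},\rho_{yz}$, so $\Theta=\rho_{st}-\rho_{sw}-\rho_{wt}\le0$, a contradiction.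
\end{proof}

\begin{lemma}\label{lem:r5}
$r\le4$.
\end{lemma}

\begin{proof}
Let $r\ge5$ and $f\in B_i$. A shortest path in $G_0$ between the ends of $f$ has $r-1\ge4$ edges, so it contains consecutive vertices $v_1,\dots,v_5$ with $\rho_{v_hv_k}=|h-k|$. Then $v_2,v_4$ are between $v_1$ and $v_5$, and $v_3$ is between $v_2$ and $v_4$, against Lemma~\ref{lem:between}(b).
\end{proof}

For $r=4$ a single geodesic has only four vertices, so we compare different geodesics. Lemma~\ref{lem:between}(b) forces three of the four circuits through an edge to overlap, and doing this for two choices of $i$ produces two equal columns of $A$.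

\begin{lemma}\label{lem:r4}
$r\neq4$.
\end{lemma}

\begin{proof}
Let $r=4$; then $d=2$.

\emph{Claim. If $e\in C_i\cap B_i$, then the three circuits $C_j\ni e$ with $j\neq i$ have a common edge $f\neq e$, and any two of them intersect exactly in $\{e,f\}$.}

Let $e=uv$ and form $G_0$ and $\rho$ for this $i$, so that $\rho_{uv}=3$. As $n\ge4$, values of $\rho$ up to $3$ are path distances in $G_0$. Each of the three circuits meets $B_i$ only in $e$, so it consists of $e$ and a path $u\,g\,h\,v$ in $G_0$. Conversely, such a path together with $e$ is an odd circuit with four edges, so it is some $C_j$, and $j\neq i$ because $|C_i\cap B_i|=3$. So there are exactly three paths $u\,g\,h\,v$ in $G_0$. Let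
\[
I_1=\{g:\rho_{ug}=1,\ \rho_{gv}=2\},\qquad I_2=\{h:\rho_{uh}=2,\ \rho_{hv}=1\}.
\]
These sets are disjoint, their elements are between $u$ and $v$, and in each path $g\in I_1$ and $h\in I_2$. We show that every $g\in I_1$ is adjacent in $G_0$ to every $h\in I_2$. Otherwise $2\le\rho_{gh}\le\rho_{gu}+\rho_{uh}=3$, and in both cases we find a point $w\notin\{u,v\}$ between $g$ and $h$, which contradicts Lemma~\ref{lem:between}(b) with $(s,t,y,z)=(u,v,g,h)$.
\begin{itemize}
\item If $\rho_{gh}=2$, let $w$ be a common neighbor of $g$ and $h$ in $G_0$. Then $w\neq u$ since $\rho_{uh}=2$, and $w\ne v$ since $\rho_{gv}=2$.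
\item If $\rho_{gh}=3$, let $w$ be a common neighbor of $u$ and $h$ in $G_0$. Then $w\neq u$, and $w\neq v$ since $\rho_{uv}=3$. We have $\rho_{gw}\le2$ through $u$ and $\rho_{gw}\ge\rho_{gh}-\rho_{wh}=2$, so $\rho_{gw}+\rho_{wh}=3=\rho_{gh}$ and $w\notin\{g,h\}$.
\end{itemize}
Hence the number of paths is $|I_1|\,|I_2|=3$, and one of the two sets is a singleton. If $I_2=\{h\}$, the paths $u\,g\,h\,v$ with $g\in I_1$ pairwise share the edge $f=hv$ and no other edge; if $I_1=\{g\}$, the same holds with $f=ug$. This proves the claim.

Fix $e\in G$ and number the circuits so that $C_1,\dots,C_4$ are those through $e$. By Proposition~\ref{prop:structure}(b), $e\in C_i\cap B_i$ for three of the indices $1,\dots,4$, say among them $1$ and $2$. The claim for $i=1$ gives an edge $f\neq e$ in $C_2,C_3,C_4$ with $C_3\cap C_4=\{e,f\}$. The claim for $i=2$ gives an edge $f'\neq e$ in $C_1,C_3,C_4$, and $f'\in C_3\cap C_4$ forces $f'=f$. So $f$ lies in $C_1,\dots,C_4$, and in no other $C_j$ because it lies in exactly four. The columns of $A$ for $e$ and $f$ coincide, although $A$ is nonsingular.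
\end{proof}

\section{Triangles}\label{sec:three}

Let $r=3$. By Proposition~\ref{prop:structure}(a), every edge of $G$ lies in exactly three odd triangles. This is the case of Example~\ref{ex:K5}, and we use (c) to forbid $5$-sets that resemble it. We lift the point $p=\frac13\mathbf 1$ itself to $m_n$. The coordinates outside $G$ are at our disposal, and on a given $5$-set we make them at least $\frac23$, as in $u_{\mathbf 1}$.

\begin{lemma}\label{lem:three-even}
Let $r=3$, let $B$ be a cover and let $R\subseteq[n]$ be a $5$-set. Then at least three pairs of $R$ are even edges of $(G,B)$.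
\end{lemma}

\begin{proof}
Let $k$ be the number of pairs of $R$ in $G\setminus B$. Let $(H,B')$ arise from $(G,B)$ by adding every pair of $R$ that is not in $G$ as an odd edge. Every circuit of the simple graph $H$ has at least three edges, so Lemma~\ref{lem:circuits}(b) with $z=\frac13\mathbf 1$ gives $x\in m_n$ with $x^{B'}\le\frac13$ on $H$. Each $f\in G$ lies in an odd triangle $C\subseteq G$, and $x^B(C)\ge1$ by Lemma~\ref{lem:circuits}(a); so $x^B_f=\frac13$ for all $f\in G$. Then $x^B(G)=N/3<(N+d)/3$, and $P_{R,\mathbf 1}(x)>0$ by Proposition~\ref{prop:structure}(c). By \eqref{eq:y} this means $\sum_{ij\subset R}(1-x_{ij})>4$. Here $1-x_{ij}\le\frac13$ for the $10-k$ odd pairs and $1-x_{ij}=\frac23$ for the $k$ even pairs. So $\frac{10-k}3+\frac{2k}3>4$, that is, $k>2$.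
\end{proof}

\begin{lemma}\label{lem:r3}
$r\neq3$.
\end{lemma}

\begin{proof}
Let $r=3$. Fix a vertex $u$ of positive degree in $G$, let $S$ be the set of vertices joined to $u$ by an edge of $G\setminus\Sigma$, and let $B=\Sigma\triangle\delta_G(S)$. In $(G,B)$, to which ``odd edge'' and ``even edge'' refer from now on, all edges at $u$ are odd. Let $L$ be the graph whose vertices are the neighbors of $u$ in $G$ and whose edges are the odd edges between them. The odd triangles through an edge $uv$ are the triangles $uvc$ with $vc\in L$, so $L$ is $3$-regular.

Take four distinct vertices of $L$ that span at least three edges of $L$. Together with $u$ they form a $5$-set with at least seven odd edges, so Lemma~\ref{lem:three-even} gives: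
\begin{itemize}
\item[$(\dagger)$] If four vertices of $L$ span at least three edges of $L$, then they span exactly three, and the other three pairs are even edges of $G$.
\end{itemize}
Applied to a vertex and its three neighbors, $(\dagger)$ shows that $L$ has no triangle; applied to a $4$-cycle, it shows that $L$ has no $4$-cycle.

Let $v$ be a vertex of $L$ with neighbors $c_1,c_2,c_3$ in $L$ (Figure~\ref{fig:link}). Each of $c_2,c_3$ has two neighbors in $L$ other than $v$. None of these is $c_1,c_2$ or $c_3$, as $L$ has no triangle, and the neighbors of $c_2$ differ from those of $c_3$, as $L$ has no $4$-cycle. So we have four distinct vertices $y_1,\dots,y_4$. Each $y_k$ is the end of a path $c_1\,v\,c\,y_k$ in $L$ with $c\in\{c_2,c_3\}$, and by $(\dagger)$ the pairs $vy_k$ and $c_1y_k$ are even edges of $G$. Since $vc_1$ is odd, $vc_1y_k$ is an odd triangle for $k=1,\dots,4$. The triangle $vc_1u$ is odd as well, and $u$ is not a vertex of $L$. So the edge $vc_1$ lies in at least five odd triangles instead of three.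
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, every node/.style={circle, draw, inner sep=1.5pt, minimum size=6mm}]
\node (v) at (0,0) {$v$};
\node (c1) at (0,1.8) {$c_1$};
\node (c2) at (-1.5,-1) {$c_2$};
\node (c3) at (1.5,-1) {$c_3$};
\node (y1) at (-3,0.3) {$y_1$};
\node (y2) at (-2.6,-2.2) {$y_2$};
\node (y3) at (2.6,-2.2) {$y_3$};
\node (y4) at (3,0.3) {$y_4$};
\draw[thick] (v)--(c1) (v)--(c2) (v)--(c3) (c2)--(y1) (c2)--(y2) (c3)--(y3) (c3)--(y4);
\draw[dashed] (y1)--(v) (y1)--(c1);
\end{tikzpicture}
\caption{The case $r=3$. All vertices shown are joined to a further vertex $u$ by odd edges. Solid lines are odd edges. The path $c_1\,v\,c_2\,y_1$ forces the even edges $vy_1$ and $c_1y_1$ (dashed), so the triangle $vc_1y_1$ is odd; the same holds for $y_2,y_3,y_4$. With $vc_1u$, the edge $vc_1$ lies in five odd triangles.}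
\label{fig:link}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:pent}]
A bad component of $\Omega_n$ yields the integer $r\ge3$ of Proposition~\ref{prop:structure}, and Lemmas~\ref{lem:r5}, \ref{lem:r4} and~\ref{lem:r3} exclude all its values. So $\Omega_n$ has no bad component, which completes the induction. By Section~\ref{sec:reduction}, Theorems~\ref{thm:main} and~\ref{thm:sharp} follow.
\end{proof}

\begin{thebibliography}{1}

\bibitem{FaceLattice}
\emph{Face Lattice Computation Under Symmetry},
\texttt{https://\allowbreak macsphere.\allowbreak mcmaster.ca/\allowbreak bitstream/\allowbreak 11375/\allowbreak 21784/\allowbreak 1/\allowbreak Li\_Jonathan\_\allowbreak 2008Aug\_\allowbreak Masters.pdf}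

\end{thebibliography}
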